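\title{Depth of associated graded rings over regular local rings:\\ a question of Guerrieri and Huneke}

\begin{abstract}
Let $I$ be an $\mathfrak m$-primary ideal of a Cohen--Macaulay local ring $(R,\mathfrak m)$ of dimension $d>0$ with infinite residue field, and let $J$ be a minimal reduction of $I$. Guerrieri and Huneke asked whether the associated graded ring $\operatorname{gr}_I(R)$ has depth at least $d-1$ when the modules $(I^{p+1}\cap J)/I^pJ$ have length at most one for all $p$. We answer the question for regular local rings: for a fixed regular ring $R$ the implication holds for all pairs $(I,J)$ if and only if $d\le 2$. In dimension $d\ge3$ the counterexample is generated by monomials in a regular system of parameters, and only two of the lengths are nonzero. In dimension two the Brian\c{c}on--Skoda theorem reduces the statement to ideals with $\ell(I^2/IJ)\le1$.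
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Let $(R,\mathfrak m)$ be a Cohen--Macaulay local ring of dimension $d>0$ with infinite residue field $k=R/\mathfrak m$, and let $I$ be an $\mathfrak m$-primary ideal. We write $\ell$ for length over $R$ and put $I^j=R$ for $j\le0$. The associated graded ring
\[
G=\operatorname{gr}_I(R)=\bigoplus_{n\ge0}I^n/I^{n+1}
\]
is Noetherian of dimension $d$. Its unique maximal homogeneous ideal is $\mathfrak M=\mathfrak m/I\oplus\bigoplus_{n\ge1}I^n/I^{n+1}$, and $\operatorname{depth}G$ is the length of a maximal $G$-regular sequence in $\mathfrak M$.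

An ideal $J\subseteq I$ is a \emph{reduction} of $I$ if $I^{r+1}=JI^r$ for some $r\ge0$; then $I^{n+1}=JI^n$ for all $n\ge r$. A reduction is \emph{minimal} if it contains no smaller reduction of $I$. Since $k$ is infinite, a reduction of $I$ is minimal if and only if it is generated by $d$ elements. These elements form a system of parameters of $R$, hence a regular sequence. For a minimal reduction $J$ and $p\ge0$ put
\[
\Delta_p(I,J)=\ell\left(\frac{I^{p+1}\cap J}{I^pJ}\right).
\]
This number is finite because $I^pJ$ is $\mathfrak m$-primary. It vanishes for $p=0$ and for $p\ge r$.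

Write $J=(f_1,\dots,f_d)$. An element $\sum\alpha_if_i$ with all $\alpha_i\in I^p$ lies in $I^{p+1}$ for an obvious reason, and $\Delta_p$ measures the elements of $J$ that lie in $I^{p+1}$ for no such reason. These numbers control the depth of $G$ at the top of the scale: $G$ is Cohen--Macaulay if and only if $\Delta_p(I,J)=0$ for all $p$ (Proposition~\ref{prop:CM}). One would guess that defects of the smallest nonzero size cost at most one unit of depth. This is the question asked by Guerrieri and Huneke (1993):
\begin{quote}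
If $\Delta_p(I,J)\le1$ for all $p\ge0$, is $\operatorname{depth}\operatorname{gr}_I(R)\ge d-1$?
\end{quote}
Wang (2002) gave a counterexample for general Cohen--Macaulay rings. On the other hand, the hypothesis of the question implies $\operatorname{depth}\operatorname{gr}_I(R)\ge d-2$ (C--Elias). The case of a regular ring $R$ is raised as an open question in \cite{Handout}. There is a reason to hope for a better answer in that case: in a regular ring $I^d\subseteq J$ (Lemma~\ref{lem:BS}), so for $p\ge d-1$ the hypothesis bounds the length of the whole quotient $I^{p+1}/I^pJ$. It turns out that this is decisive for $d=2$ and not enough for $d\ge3$.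

In the following three statements $(R,\mathfrak m)$ is a regular local ring of dimension $d>0$ with infinite residue field, of any characteristic, possibly mixed.

\begin{theorem}\label{thm:A}
Let $d\ge3$, let $x,y,z,t_4,\dots,t_d$ be a regular system of parameters of $R$, and put
\begin{align*}
I&=(x^9,\ y^9,\ z^9,\ x^4yz^4,\ x^3y^3z^3,\ xy^7z)+(x,y,z)^{10}+(t_4,\dots,t_d),\\
J&=(x^9,\ y^9,\ z^9,\ t_4,\dots,t_d).
\end{align*}
Then $J$ is a minimal reduction of $I$, $\Delta_1(I,J)=\Delta_2(I,J)=1$, $\Delta_p(I,J)=0$ for all other $p$, and $\operatorname{depth}\operatorname{gr}_I(R)\le d-2$.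
\end{theorem}

By the bound of C--Elias quoted above, the depth in Theorem~\ref{thm:A} equals $d-2$. That bound is not used anywhere else in this paper.

\begin{theorem}\label{thm:B}
Let $I$ be an $\mathfrak m$-primary ideal of $R$ with minimal reduction $J$.
\begin{enumerate}
\item[(i)] If $d\le2$ and $\Delta_p(I,J)\le1$ for all $p$, then $\operatorname{depth}\operatorname{gr}_I(R)\ge d-1$.
\item[(ii)] If $d=2$, the single condition $\Delta_1(I,J)\le1$ implies $\operatorname{depth}\operatorname{gr}_I(R)\ge1$.
\item[(iii)] The condition in \textup{(ii)} is sharp: if $d=2$ and $x,y$ is a regular system of parameters of $R$, then $J=(x^4,y^4)$ is a minimal reduction of $I=(x^4,x^3y,xy^3,y^4)$ with $\Delta_1=2$, $\Delta_p=0$ for $p\ne1$, and $\operatorname{depth}\operatorname{gr}_I(R)=0$.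
\end{enumerate}
\end{theorem}

The two theorems together give the following classification.

\begin{corollary}\label{cor:class}
For a fixed $R$, the implication ``$\Delta_p(I,J)\le1$ for all $p$ $\Rightarrow$ $\operatorname{depth}\operatorname{gr}_I(R)\ge d-1$'' holds for all pairs $(I,J)$ if and only if $d\le2$.
\end{corollary}

Section~\ref{sec:koszul} translates the hypothesis and the conclusion of the question into the homology of one family of complexes, and Section~\ref{sec:monomial} shows that monomial ideals in a regular system of parameters can be handled by counting monomials. Section~\ref{sec:plane} works out the example of Theorem~\ref{thm:B}(iii). It is the model for the counterexample of Theorem~\ref{thm:A}, which is proved in Section~\ref{sec:three}. Section~\ref{sec:two} proves parts (i) and (ii) of Theorem~\ref{thm:B}.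

\section{Koszul complexes of a filtration}\label{sec:koszul}

In this section $R$ is Cohen--Macaulay, $I$ is $\mathfrak m$-primary, and $J=(f_1,\dots,f_d)$ is a minimal reduction of $I$. Let $K$ be the Koszul complex of $f_1,\dots,f_d$ over $R$: the module $K_i$ is free on the elements $e_{j_1}\wedge\dots\wedge e_{j_i}$ with $j_1<\dots<j_i$, and
\[
\partial(e_{j_1}\wedge\dots\wedge e_{j_i})=\sum_{q=1}^i(-1)^{q-1}f_{j_q}\,e_{j_1}\wedge\dots\wedge\widehat{e_{j_q}}\wedge\dots\wedge e_{j_i}.
\]
Since $f_1,\dots,f_d$ is a regular sequence, $H_i(K)=0$ for $i\ge1$ and $H_0(K)=R/J$.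

The numbers $\Delta_p$ are defined in $R$, while the depth is defined in $G$. To compare them we filter $K$ by powers of $I$. In Section~\ref{sec:two} a second filtration is needed, so we allow some generality. A decreasing family $F=(F_n)_{n\in\mathbb Z}$ of ideals is \emph{admissible} if $F_n=R$ for $n\le0$, $JF_{n-1}\subseteq F_n$ for all $n$, and $F_n=I^n$ for $n\gg0$. The main example is the $I$-adic filtration $F_n=I^n$. The condition $JF_{n-1}\subseteq F_n$ says that the modules $K^{(n)}_i=F_{n-i}K_i$ form a subcomplex $K^{(n)}$ of $K$. Put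
\[
C(n)=K/K^{(n)},\qquad C_i(n)=(R/F_{n-i})^{\binom di}.
\]
The modules $C_i(n)$ have finite length because $J^n\subseteq F_n$, and $C(n)=0$ for $n\le0$.

\begin{lemma}\label{lem:homology}
For an admissible filtration $F$ and every $n$,
\[
H_0(C(n))=\frac{R}{J+F_n},\qquad H_1(C(n))\cong\frac{J\cap F_n}{JF_{n-1}},\qquad H_d(C(n))=\frac{F_{n-d+1}:J}{F_{n-d}}.
\]
In particular, for the $I$-adic filtration, $\Delta_p(I,J)=\ell\big(H_1(C(p+1))\big)$.
\end{lemma}

\begin{proof}
The module $H_0$ is the cokernel of $(R/F_{n-1})^d\to R/F_n$. The element $\alpha\,e_1\wedge\dots\wedge e_d$ is a cycle of $C(n)$ if and only if $\alpha f_j\in F_{n-d+1}$ for all $j$, which gives $H_d$. For $H_1$ use the sequence $0\to K^{(n)}\to K\to C(n)\to0$. Since $H_1(K)=0$, it identifies $H_1(C(n))$ with the kernel of the map $H_0(K^{(n)})=F_n/JF_{n-1}\to H_0(K)=R/J$.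
\end{proof}

From now on, and until Section~\ref{sec:two}, $C(n)$ refers to the $I$-adic filtration.

\begin{lemma}\label{lem:depth}
Let $j\ge1$. Then $\operatorname{depth}G>d-j$ if and only if $H_i(C(n))=0$ for all $i\ge j$ and all $n$.
\end{lemma}

\begin{proof}
Let $f_i^*$ be the image of $f_i$ in $G_1=I/I^2$. From $I^{n+1}=JI^n$ for $n\gg0$ we see that $(f_1^*,\dots,f_d^*)$ contains $G_n$ for $n\gg0$, and $\mathfrak m/I$ is nilpotent. So the radical of $(f_1^*,\dots,f_d^*)$ is $\mathfrak M$. The length of a maximal regular sequence in an ideal depends only on the radical of the ideal, and for a proper ideal $(g_1,\dots,g_d)$ of a Noetherian ring $G$ it equals $d-\max\{i:H_i(g;G)\ne0\}$ by depth sensitivity of the Koszul complex \cite[Theorem 1.6.17]{BH}. Hence $\operatorname{depth}G>d-j$ if and only if $H_i(f^*;G)=0$ for all $i\ge j$.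

Put $S(n)=K^{(n)}/K^{(n+1)}$. Then $S_i(n)=(G_{n-i})^{\binom di}$, and the Koszul complex of $f^*$ over $G$ is $\bigoplus_nS(n)$. The sequence $0\to S(n)\to C(n+1)\to C(n)\to0$ gives exact sequences
\[
H_{i+1}(C(n))\to H_i(S(n))\to H_i(C(n+1))\to H_i(C(n)).
\]
If $H_i(S(n))=0$ for all $n$, then $H_i(C(n+1))$ embeds in $H_i(C(n))$ for all $n$, and $C(0)=0$ gives $H_i(C(n))=0$ for all $n$. Conversely, if $H_i(C(n))=0$ for all $i\ge j$ and all $n$, then for $i\ge j$ both neighbors of $H_i(S(n))$ vanish.
\end{proof}

\begin{proposition}\label{prop:CM}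
We have $\operatorname{depth}G=d$ if and only if $\Delta_p(I,J)=0$ for all $p\ge0$.
\end{proposition}

\begin{proof}
By Lemmas~\ref{lem:homology} and~\ref{lem:depth} with $j=1$, it suffices to show that the vanishing of $H_1(C(n))$ for all $n$ implies the vanishing of $H_i(C(n))$ for all $n$ and all $i\ge1$. Make $L=\bigoplus_nR/I^n$ a graded module over $R[Y_1,\dots,Y_d]$ by letting $Y_i$ act as multiplication by $f_i$ from $R/I^{n-1}$ to $R/I^n$. Then $\bigoplus_nC(n)$ is the Koszul complex of $Y_1,\dots,Y_d$ on $L$. We show by induction on $q$ that $H_1(Y_1,\dots,Y_q;L)=0$ implies $H_i(Y_1,\dots,Y_q;L)=0$ for all $i\ge1$. For $q=1$ there is nothing to prove. For $q\ge2$ let $Y'=Y_1,\dots,Y_{q-1}$ and use the standard exact sequence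
\[
H_i(Y';L)\xrightarrow{\pm Y_q}H_i(Y';L)\to H_i(Y',Y_q;L)\to H_{i-1}(Y';L).
\]
For $i=1$ it shows that $Y_q$ acts surjectively on $H_1(Y';L)$. This module vanishes in degrees $\le0$ and $Y_q$ raises the degree, so $H_1(Y';L)=0$. By induction $H_i(Y';L)=0$ for $i\ge1$, and the sequence gives $H_i(Y',Y_q;L)=0$ for $i\ge2$.
\end{proof}

The question of Guerrieri and Huneke now reads: if every $H_1(C(n))$ has length at most one, must $H_i(C(n))$ vanish for all $i\ge2$? A counterexample needs one $2$-cycle in some $C(n)$ that is not a boundary. For $d=2$ the two lemmas give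
\begin{equation}\label{eq:colon}
\operatorname{depth}G\ge1\iff I^{n+1}:J=I^n\ \text{ for all }n.
\end{equation}

\section{Monomial ideals in a regular system of parameters}\label{sec:monomial}

Both examples of this paper are generated by monomials in a regular system of parameters $x_1,\dots,x_d$ of a regular local ring $R$, and we want to compute with them as in a polynomial ring. The ring $R$ need not contain a field, so we use $P=\mathbb Z[X_1,\dots,X_d]$ and the map $P\to R$, $X_i\mapsto x_i$. This map need not be flat: if $R$ has prime characteristic, that prime is a nonzerodivisor of $P$ and acts as zero on $R$. The next lemma shows that it behaves like a flat map on monomial ideals.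

A \emph{monomial ideal} of $P$ is an ideal generated by monomials. It is the free abelian group on the monomials that it contains, and a monomial lies in it if and only if it is divisible by one of the generators. Sums, products and intersections of monomial ideals, and colons $M:\mu$ by a monomial $\mu$, are monomial ideals. A monomial in a sum of two monomial ideals lies in one of them. Extension to $R$ commutes with sums and products.

\begin{lemma}\label{lem:monomial}
For every monomial ideal $M$ of $P$ we have $\operatorname{Tor}^P_i(P/M,R)=0$ for $i\ge1$. For monomial ideals $M,M'$ and a monomial $\mu$, whose image in $R$ is also written $\mu$: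
\begin{enumerate}
\item[(1)] $(M\cap M')R=MR\cap M'R$;
\item[(2)] $MR:\mu=(M:\mu)R$;
\item[(3)] if $\mu\notin M$, then $\mu\notin MR$;
\item[(4)] if $M\subseteq M'$ and exactly $N<\infty$ monomials lie in $M'\setminus M$, then $\ell(M'R/MR)=N$.
\end{enumerate}
\end{lemma}

\begin{proof}
For a set $S$ of indices, the Koszul complex of the variables $X_S=(X_i)_{i\in S}$ resolves $P/(X_S)$. Hence $\operatorname{Tor}_i^P(P/(X_S),R)=H_i(x_S;R)$, and this vanishes for $i\ge1$ because $x_S$ is a regular sequence. It remains to filter $P/M$ by modules of this form. Let $M\ne P$. Among the monomials $\mu\notin M$ choose one for which $M:\mu$ is maximal. Let $\mu',\mu''$ be monomials with $\mu'\mu''\in M:\mu$ and $\mu''\notin M:\mu$. Then $\mu\mu''\notin M$ and $M:\mu\mu''\supseteq M:\mu$, so the two ideals are equal, and $\mu'\in M:\mu$. Thus no minimal monomial generator of the proper ideal $M:\mu$ has degree $\ge2$, and $M:\mu=(X_S)$ for some $S$. In the exact sequence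
\begin{equation}\label{eq:colonseq}
0\to P/(M:\mu)\xrightarrow{\ \mu\ }P/M\to P/(M+(\mu))\to0
\end{equation}
the ideal $M+(\mu)$ is a strictly larger monomial ideal. Since $P$ is Noetherian, repeating the step gives a finite filtration of $P/M$ with factors $P/(X_S)$, and the vanishing of Tor follows.

(1) The sequence $0\to P/(M\cap M')\to P/M\oplus P/M'\to P/(M+M')\to0$ stays exact after tensoring with $R$, since $\operatorname{Tor}_1(P/(M+M'),R)=0$. So $R/(M\cap M')R\to R/MR\oplus R/M'R$ is injective.

(2) For any monomial $\mu$, the sequence \eqref{eq:colonseq} stays exact after tensoring with $R$. So multiplication by $\mu$ is injective from $R/(M:\mu)R$ to $R/MR$.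

(3) The monomial ideal $M:\mu$ does not contain $1$, so $MR:\mu=(M:\mu)R\subseteq\mathfrak m$.

(4) For monomial ideals $M_1\subseteq M_2$, tensoring $0\to M_2/M_1\to P/M_1\to P/M_2\to0$ with $R$ gives $(M_2/M_1)\otimes_PR\cong M_2R/M_1R$. List the monomials of $M'\setminus M$ as $\mu_1,\dots,\mu_N$ in order of non-increasing degree and put $M_i=M+(\mu_1,\dots,\mu_i)$. The monomial $\mu_i$ is not in $M$ and is not divisible by an earlier $\mu_q$, so $\mu_i\notin M_{i-1}$. Each $X_j\mu_i$ is a monomial of $M'$ of larger degree, so it lies in $M_{i-1}$. Hence $M_i/M_{i-1}\cong P/(X_1,\dots,X_d)$ and $M_iR/M_{i-1}R\cong R/\mathfrak m=k$.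
\end{proof}

By (1) and (4), for monomial ideals $J\subseteq I$ of $P$ the length of $(I^{p+1}R\cap JR)/I^pJR$ is the number of monomials in $(I^{p+1}\cap J)\setminus I^pJ$, whenever this number is finite. From now on we use the same letters for the variables of $P$ and the parameters of $R$, and for a monomial ideal of $P$ and its extension to $R$.

\section{The model example in dimension two}\label{sec:plane}

\begin{proof}[Proof of Theorem~\ref{thm:B}(iii)]
Let $\mathfrak n=(x,y)\subset P=\mathbb Z[x,y]$. Record a monomial $x^iy^{4p-i}$ of degree $4p$ by its exponent $i$. The generators of $I$ correspond to $A=\{0,1,3,4\}$ and those of $J$ to $\{0,4\}$; the missing exponent $2$ corresponds to $h=x^2y^2$.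

Since $2=1+1$, $5=1+4$, $6=3+3$, $7=3+4$ and $8=4+4$, we have
\begin{equation}\label{eq:sumset}
A+A=\{0,1,\dots,8\},
\end{equation}
and so $I^2=\mathfrak n^8$. A monomial of degree $\ge7$ has an exponent $\ge4$. Hence $I^2\subseteq J$, and $J\mathfrak n^m=\mathfrak n^{m+4}$ for $m\ge3$. By induction, $I^p=\mathfrak n^{4p}$ and $I^{p+1}=JI^p$ for $p\ge2$: indeed $\mathfrak n^{4p+4}=JI^p\subseteq I^{p+1}\subseteq\mathfrak n^{4p+4}$. So $J$ is a reduction with two generators, hence minimal, and $\Delta_p=0$ for $p\ge2$ and for $p=0$.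

The monomials of degree $8$ in $JI$ have exponents in $\{0,4\}+A=\{0,1,3,4,5,7,8\}$. For each $i$ with $0\le i\le9$, one of $i$, $i-1$ lies in this set, so $x^iy^{9-i}\in JI$ and $\mathfrak n^9\subseteq JI$. The monomials of $(I^2\cap J)\setminus IJ$ are therefore $x^2y^6=y^4h$ and $x^6y^2=x^4h$, and $\Delta_1=2$ by Lemma~\ref{lem:monomial}.

Finally $h\notin I$ in $R$ by Lemma~\ref{lem:monomial}(3), while $hJ\subseteq\mathfrak n^8=I^2$. So $I^2:J\ne I$, and $\operatorname{depth}G=0$ by \eqref{eq:colon}.
\end{proof}

In the language of Section~\ref{sec:koszul}, the depth drops because $h\,e_1\wedge e_2$ is a nonzero class in $H_2(C(3))$. To be a cycle it needs $y^4h$ and $x^4h$ in $I^2$, which hold because of the relations $0+2=1+1$ and $4+2=3+3$ between exponents. The same two monomials are the ones counted by $\Delta_1$. The example loses two units of depth at the price $\Delta_1+\Delta_2+\cdots=2$, but it pays the whole price at $p=1$. To obtain a counterexample to the question we want to keep this mechanism and pay one unit at $p=1$ and one unit at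 $p=2$.

A third generator of $J$ makes room for this. Let $J=(a,b,c)$ and suppose that $h\notin I$ satisfies
\begin{equation}\label{eq:wish}
bh\in I^2,\qquad ach\in I^3,\qquad ah\notin I^2,\qquad ch\notin I^2 .
\end{equation}
Then $ch\,e_1\wedge e_2$ is a cycle of $C(4)$, because its boundary has coefficients $ach$ and $bch$, both in $I^3$. The element $bh$ is a candidate for a defect at $p=1$ and $ach$ for a defect at $p=2$, while $bch=c\cdot bh$ lies in $JI^2$ and costs nothing. The next section realizes \eqref{eq:wish} by placing the set $A$ on a line of monomials in three variables that starts at $b$ and points toward the midpoint of $a$ and $c$.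

\section{The counterexample in dimension at least three}\label{sec:three}

\subsection*{Monomials on the diagonal}
We first work in $P_0=\mathbb Z[x,y,z]$ with $\mathfrak n=(x,y,z)$. Put $a=x^9$, $b=y^9$, $c=z^9$, and for $p\ge1$ and $0\le i\le 9p/2$ put
\[
[i]_p=x^i\,y^{9p-2i}\,z^i .
\]
These are the monomials of degree $9p$ with equal exponents of $x$ and $z$, and $[i]_p[j]_q=[i+j]_{p+q}$. In degree $9$ they are
\[
b=[0]_1,\quad w=[1]_1=xy^7z,\quad h=[2]_1=x^2y^5z^2,\quad v=[3]_1=x^3y^3z^3,\quad u=[4]_1=x^4yz^4,
\]
and $ac=[9]_2$. Let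
\[
E=\{a,b,c\},\qquad D=\{a,b,c,u,v,w\},\qquad J_0=(E),\qquad I_0=(D)+\mathfrak n^{10}.
\]
For $d=3$ these are the ideals of Theorem~\ref{thm:A}. The diagonal elements of $D$ are the $[i]_1$ with $i\in A=\{0,1,3,4\}$, and $h\notin D$. The relation $0+2=1+1$ of Section~\ref{sec:plane} survives as $bh=w^2$. The relation $4+2=3+3$ survives as $uh=v^2$, but it is now harmless, since $v^2=x^6y^6z^6\notin J_0$. The part of the second endpoint is played by $ac=[9]_2$, through the relation $9+2=4+4+3$, that is, $ach=u^2v$, which lives one step later.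

The summand $\mathfrak n^{10}$ confines all the counting to the lowest degree of each power. Let $D^p$ be the set of products of $p$ elements of $D$, and $ED^p$ the set of products of an element of $E$ and an element of $D^p$.

\begin{lemma}\label{lem:lowest}
Let $p\ge1$.
\begin{enumerate}
\item[(a)] $I_0^p=(D^p)+\mathfrak n^{9p+1}$. Thus the monomials of $I_0^p$ are the elements of $D^p$ and all monomials of degree $>9p$.
\item[(b)] Every monomial of $J_0$ of degree $>9(p+1)$ lies in $I_0^pJ_0$.
\item[(c)] The monomials of $(I_0^{p+1}\cap J_0)\setminus I_0^pJ_0$ are the products of $p+1$ elements of $\{u,v,w\}$ that lie in $J_0$ but not in $ED^p$.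
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The case $p=1$ is the definition. Assume the formula for $p$. Multiplying by $I_0=(D)+\mathfrak n^{10}$ gives $I_0^{p+1}\subseteq(D^{p+1})+\mathfrak n^{9p+10}$. For the reverse inclusion it suffices to show that every monomial $\mu$ of degree $9p+10$ is divisible by an element of $D$, since the quotient then lies in $\mathfrak n^{9p+1}\subseteq I_0^p$. If an exponent of $\mu$ is $\ge9$, an element of $E$ divides $\mu$. Otherwise $\deg\mu\le24$, so $p=1$ and $\deg\mu=19$; then each exponent is at least $19-16=3$, and $v$ divides $\mu$.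

(b) Such a monomial is $e\mu$ with $e\in E$ and $\deg\mu>9p$, so $\mu\in I_0^p$ by (a).

(c) By (a) and (b) only elements of $D^{p+1}$ can occur, and by (a) the monomials of degree $9(p+1)$ in $I_0^pJ_0$ are the elements of $ED^p$. A product in $D^{p+1}$ with a factor from $E$ lies in $ED^p$.
\end{proof}

\begin{lemma}\label{lem:ahch}
Neither $ah$ nor $ch$ lies in $D^2$. Hence $ah,ch\notin I_0^2$.
\end{lemma}

\begin{proof}
Suppose $ch=x^2y^5z^{11}$ is a product of two elements of $D$. It is not diagonal, so one factor lies in $E$. That factor must be $c$, because $a$ and $b$ do not divide $ch$. The other factor is then $h\notin D$, a contradiction. The set $D$ and the monomial $h$ are invariant under exchanging $x$ and $z$, which gives the claim for $ah$. Both monomials have degree $18$, so the last assertion follows from Lemma~\ref{lem:lowest}(a).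
\end{proof}

\begin{lemma}\label{lem:count}
The set of monomials in $(I_0^{p+1}\cap J_0)\setminus I_0^pJ_0$ is $\{w^2\}$ for $p=1$, is $\{u^2v\}$ for $p=2$, and is empty for all other $p\ge0$. Moreover $I_0^4=J_0I_0^3$.
\end{lemma}

\begin{proof}
For $p=0$ the set is empty. For $p\ge1$ we use Lemma~\ref{lem:lowest}(c). A product of $p+1$ elements of $\{u,v,w\}$ is $[i]_{p+1}$, where $i$ is a sum of $p+1$ elements of $\{1,3,4\}$. Figure~\ref{fig:diagonal} shows the outcome of the first two cases.

\emph{Case $p=1$.} The sums are $2,4,5,6,7,8$. For $5\le i\le8$ all exponents of $[i]_2=x^iy^{18-2i}z^i$ are at most $8$, so $uw$, $v^2$, $uv$, $u^2$ are not in $J_0$. Next, $vw=[4]_2=bu\in ED$. Finally $w^2=[2]_2=x^2y^{14}z^2=bh$ lies in $J_0$. The only element of $E$ that divides it is $b$, and the quotient $h$ is not in $D$. So $w^2\notin ED$.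

\emph{Case $p=2$.} The ten products are
\[
\begin{array}{c|cccccccccc}
 & w^3 & vw^2 & uw^2 & v^2w & uvw & u^2w & v^3 & uv^2 & u^2v & u^3\\ \hline
i & 3 & 5 & 6 & 7 & 8 & 9 & 9 & 10 & 11 & 12
\end{array}
\]
For $i\le8$ we have $[i]_3=b\,[i]_2$, and $[i]_2\in D^2$ by \eqref{eq:sumset}. For $i=9,10,12$ we have $[i]_3=a\cdot c\,[i-9]_1$ with $i-9\in A$. So all these products lie in $ED^2$. The remaining product $u^2v=x^{11}y^5z^{11}=ach$ lies in $J_0$. It is divisible by $a$ and $c$ but not by $b$, and the quotients $ch$ and $ah$ are not in $D^2$ by Lemma~\ref{lem:ahch}. So $u^2v\notin ED^2$.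

\emph{Case $p\ge3$.} A product of four elements of $\{u,v,w\}$ contains three factors whose product is not of the form $u\cdot u\cdot v$. This is evident if the factors do not include $u,u,v$. Otherwise the product is $u^3v$, $u^2v^2$ or $u^2vw$, and these contain $u^3$, $uv^2$, $u^2w$, respectively. By the case $p=2$ the three chosen factors have their product in $ED^2$. Hence $D^{p+1}\subseteq ED^p$ for $p\ge3$, and the set is empty.

For the last claim, $I_0^4=(D^4)+\mathfrak n^{37}$ and $D^4\subseteq ED^3$. A monomial of degree $\ge37$ has an exponent $\ge9$, so it lies in $J_0$, and then in $J_0I_0^3$ by Lemma~\ref{lem:lowest}(b).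
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.72cm,y=1.05cm]
\foreach \i in {0,...,13} \node at (\i,-0.55) {\footnotesize $\i$};
\node at (-1.3,-0.55) {\footnotesize $i$};
\node at (-1.3,2) {\footnotesize $p=1$};
\node at (-1.3,1) {\footnotesize $p=2$};
\node at (-1.3,0) {\footnotesize $p=3$};
\fill (0,2) circle (2.5pt);
\foreach \i in {1,3,4} \draw (\i,2) circle (2.5pt);
\node at (2,2) {$\times$};
\foreach \i in {0,1,3,4,9} \fill (\i,1) circle (2.5pt);
\foreach \i in {5,6,7,8} \draw (\i,1) circle (2.5pt);
\node at (2,1) {$\star$};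
\foreach \i in {0,...,10,12,13} \fill (\i,0) circle (2.5pt);
\node at (11,0) {$\star$};
\foreach \i/\s in {0/b,1/w,2/h,3/v,4/u} \node at (\i,2.35) {\footnotesize $\s$};
\node at (2,1.35) {\footnotesize $w^2=bh$};
\node at (9,1.35) {\footnotesize $ac$};
\node at (11,0.38) {\footnotesize $u^2v=ach$};
\end{tikzpicture}
\caption{The monomials $x^iy^{9p-2i}z^i$ for $p=1,2,3$, for the ideals $J_0=(x^9,y^9,z^9)$ and $I_0=J_0+(u,v,w)+(x,y,z)^{10}$. A filled dot lies in $J_0I_0^{p-1}$. An open dot lies in $I_0^p$ but not in $J_0$. A star lies in $I_0^p\cap J_0$ but not in $J_0I_0^{p-1}$. The cross marks $h$, which is not in $I_0$.}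
\label{fig:diagonal}
\end{figure}

\subsection*{The remaining parameters}
Let $P=P_0[t_4,\dots,t_d]$, $(t)=(t_4,\dots,t_d)$, $I=I_0P+(t)$ and $J=J_0P+(t)$. A monomial of $P$ has the form $\mu\nu$ with $\mu$ a monomial in $x,y,z$ and $\nu$ a monomial of degree $s\ge0$ in the $t_i$. Since $I^n=\sum_jI_0^j(t)^{n-j}$, we have $\mu\nu\in I^n$ if and only if $\mu\in I_0^{n-s}$. Let $\mu\nu\in I^{p+1}$. If $s\ge1$, write $\nu=t_i\nu'$. Then $\mu\nu'\in I^p$ because $\mu\in I_0^{p-(s-1)}$, so $\mu\nu\in JI^p$. If $s=0$, only generators that do not involve the $t_i$ can divide $\mu$, so $\mu\in I^{p+1}\cap J$ if and only if $\mu\in I_0^{p+1}\cap J_0$, and $\mu\in I^pJ$ if and only if $\mu\in I_0^pJ_0$. The counts of Lemma~\ref{lem:count} are thus unchanged, and Lemma~\ref{lem:monomial} gives, in $R$,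
\[
\Delta_1(I,J)=\Delta_2(I,J)=1,\qquad\Delta_p(I,J)=0\quad(p\ne1,2).
\]
Also $I^4=I_0^4P+(t)I^3=J_0I_0^3P+(t)I^3\subseteq JI^3$. The ideal $I$ of $R$ is $\mathfrak m$-primary, and $J$ is a reduction of it with $d$ generators, hence a minimal reduction.

\subsection*{A cycle that is not a boundary}
Let $f_1=a$, $f_2=b$, $f_3=c$ and $f_i=t_i$ for $i\ge4$. By Lemma~\ref{lem:depth} with $j=2$, the proof of Theorem~\ref{thm:A} is complete once we show $H_2(C(4))\ne0$. The relevant part of $C(4)$ is
\[
K_3/IK_3\to K_2/I^2K_2\to K_1/I^3K_1 .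
\]
Let $\xi=ch\,e_1\wedge e_2$. Then $\partial\xi=ach\,e_2-bch\,e_1$ with $ach=u^2v\in I^3$ and $bch=cw^2\in I^3$, so $\xi$ is a cycle of $C(4)$.

Suppose that $\xi$ is a boundary. Then there is $\rho=\sum_{i<j<q}r_{ijq}\,e_i\wedge e_j\wedge e_q\in K_3$ with $\xi-\partial\rho\in I^2K_2$. Put $r=r_{123}$. The coefficient of $e_1\wedge e_2$ in $\partial\rho$ is $rc+\sum_{q\ge4}r_{12q}t_q$, and the coefficient of $e_2\wedge e_3$ is $ra+\sum_{q\ge4}r_{23q}t_q$. With the monomial ideal $L=I^2+(t)=I_0^2P+(t)$ of $P$ we obtain
\[
(h-r)\,c\in LR,\qquad r\,a\in LR .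
\]
The choice $r=0$ is excluded by $ch\notin I_0^2$ and the choice $r=h$ by $ah\notin I_0^2$. An arbitrary element $r\in R$ is excluded as follows. By Lemma~\ref{lem:monomial}(2), $h-r\in(L:c)R$ and $r\in(L:a)R$, so $h\in\big((L:c)+(L:a)\big)R$. By Lemma~\ref{lem:monomial}(3) the monomial $h$ lies in the monomial ideal $(L:c)+(L:a)$ of $P$, hence in one of the two summands. So $ch\in L$ or $ah\in L$. These monomials do not involve the $t_i$, so $ch\in I_0^2$ or $ah\in I_0^2$, contrary to Lemma~\ref{lem:ahch}. Therefore $H_2(C(4))\ne0$ and $\operatorname{depth}G\le d-2$. This proves Theorem~\ref{thm:A}. \qed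

\section{The positive result in dimension two}\label{sec:two}

For $d=1$ Theorem~\ref{thm:B}(i) asserts only that the depth is nonnegative, and for $d=2$ it follows from (ii). It remains to prove (ii).

\subsection*{Reduction by the Brian\c{c}on--Skoda theorem}
The condition $\Delta_1\le1$ concerns only the part of $I^2$ that lies in $J$. Regularity of $R$ is used at one point, to show that for $d=2$ this part is all of $I^2$. Recall that $\gamma\in R$ lies in the integral closure $\overline{\mathfrak a}$ of an ideal $\mathfrak a$ if $\gamma^m+c_1\gamma^{m-1}+\dots+c_m=0$ for some $m\ge1$ and $c_q\in\mathfrak a^q$. The Brian\c{c}on--Skoda theorem for regular rings, due to Lipman and Sathaye \cite{LS}, states: if $J$ is generated by $l$ elements in a regular ring, then $\overline{J^{\,n+l-1}}\subseteq J^n$ for $n\ge1$.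

\begin{lemma}\label{lem:BS}
If $R$ is regular, then $I^d\subseteq J$.
\end{lemma}

\begin{proof}
Let $I^{r+1}=JI^r$ and $\gamma\in I^d$. Then $\gamma I^r\subseteq I^{r+d}=J^dI^r$. Writing this on generators of $I^r$ gives a matrix $B$ with entries in $J^d$ such that $\det(\gamma\cdot\mathrm{Id}-B)$ annihilates $I^r$. As $R$ is a domain and $I^r\ne0$, the determinant is zero, which is an equation of integral dependence of $\gamma$ on $J^d$. The theorem with $l=d$ and $n=1$ gives $\gamma\in\overline{J^d}\subseteq J$.
\end{proof}

For $d=2$ we get $\Delta_1(I,J)=\ell(I^2/IJ)$, and Theorem~\ref{thm:B}(ii) follows from the next proposition. For $d\ge3$ this step is lost: in Theorem~\ref{thm:A} the monomials $u^2,uv,v^2,uw$ lie in $I^2$ but not in $J$, so $\ell(I^2/IJ)\ge5$ although $\Delta_1=1$.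

\begin{proposition}\label{prop:rossi}
Let $R$ be a two-dimensional Cohen--Macaulay local ring with infinite residue field, and let $I$ be an $\mathfrak m$-primary ideal with minimal reduction $J$. If $\ell(I^2/IJ)\le1$, then $\operatorname{depth}\operatorname{gr}_I(R)\ge1$.
\end{proposition}

This result is known (Huckaba, Elias, Rossi). We include a proof, following Rossi's method. By \eqref{eq:colon} we must show that all $H_2(C(n))$ vanish. These modules are hard to reach directly, but an Euler characteristic expresses the sum of their lengths through quantities that the hypothesis controls. For the rest of the section $R$, $I$, $J$ are as in the proposition; the hypothesis $\ell(I^2/IJ)\le1$ enters only from Lemma~\ref{lem:powers} on.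

\subsection*{An invariant of admissible filtrations}
For an admissible filtration $F$ and $n\ge1$ put
\[
v_n(F)=\ell(F_n/JF_{n-1}),\qquad\omega_n(F)=\ell\big((F_{n-1}:J)/F_{n-2}\big)=\ell\big(H_2(C(n))\big).
\]
Since $I^n=JI^{n-1}$ for $n\gg0$, we have $v_n(F)=0$ for $n\gg0$.

\begin{lemma}\label{lem:euler}
For every admissible filtration $F$ and all $N\gg0$,
\[
\sum_{n=1}^N\big(v_n(F)-\omega_n(F)\big)=N\,\ell(R/J)-\ell(I^{N-1}/I^N).
\]
In particular, for $N\gg0$ the left side does not depend on $F$.
\end{lemma}

\begin{proof}
Let $\lambda(n)=\ell(R/F_n)$. The complex $C(n)$ is $0\to R/F_{n-2}\to(R/F_{n-1})^2\to R/F_n\to0$. The alternating sum of the lengths of its terms equals that of its homology, so Lemma~\ref{lem:homology} gives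
\[
\lambda(n)-2\lambda(n-1)+\lambda(n-2)=\ell\Big(\frac{R}{J+F_n}\Big)-\ell\Big(\frac{J\cap F_n}{JF_{n-1}}\Big)+\omega_n(F).
\]
Since $(J+F_n)/J\cong F_n/(J\cap F_n)$, the first term on the right is $\ell(R/J)-\ell(F_n/(J\cap F_n))$. The right side is therefore $\ell(R/J)-v_n(F)+\omega_n(F)$. Sum over $1\le n\le N$. As $\lambda(0)=\lambda(-1)=0$, the left side telescopes to $\lambda(N)-\lambda(N-1)$, which is $\ell(I^{N-1}/I^N)$ for $N\gg0$.
\end{proof}

In terms of the Hilbert--Samuel polynomial $\ell(R/I^n)=e_0\binom{n+1}2-e_1n+e_2$ $(n\gg0)$, where $e_0=\ell(R/J)$, the common value is $e_1$. We do not need this.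

\subsection*{The Ratliff--Rush filtration}
Lemma~\ref{lem:euler} becomes useful when the $I$-adic filtration is compared with an admissible filtration for which all $\omega_n$ vanish. Such a filtration is obtained by adding to $I^n$ the elements that behave asymptotically like elements of $I^n$. The \emph{Ratliff--Rush closure} of $I^n$ is the increasing union
\[
\widetilde{I^n}=\bigcup_{q\ge0}\,(I^{n+q}:I^q)\qquad(n\ge0),
\]
and we put $\widetilde{I^n}=R$ for $n<0$. Since $R$ is Noetherian, $\widetilde{I^n}=I^{n+q}:I^q$ for $q\gg0$. We have $\widetilde{I^0}=R$, $I^n\subseteq\widetilde{I^n}$ and $I\,\widetilde{I^{n-1}}\subseteq\widetilde{I^n}$.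

\begin{lemma}\label{lem:RR}
The family $\widetilde F=(\widetilde{I^n})$ is an admissible filtration, and $\omega_n(\widetilde F)=0$ for all $n\ge1$.
\end{lemma}

\begin{proof}
For admissibility it remains to show $\widetilde{I^n}=I^n$ for $n\gg0$. As $I^{n+q}:I^q=(I^{n+q}:I):I^{q-1}$, it suffices to show $I^{n+1}:I=I^n$ for $n\gg0$. The annihilator of $G_+=\bigoplus_{m\ge1}G_m$ in $G$ is a finitely generated homogeneous ideal killed by $G_+$, so it vanishes in degrees $\ge m_0$ for some $m_0$. This means $(I^{m+2}:I)\cap I^m=I^{m+1}$ for $m\ge m_0$. The element $f_1\in I$ is a nonzerodivisor. By the Artin--Rees lemma there is $m_1$ with $I^{n+1}\cap f_1R\subseteq f_1I^{n+1-m_1}$ for all $n$, so $I^{n+1}:I\subseteq I^{n+1}:f_1\subseteq I^{n+1-m_1}$. Let $n\ge m_0+m_1$ and $\gamma\in I^{n+1}:I$. Then $\gamma\in I^{m_0}$. If $\gamma\in I^m$ with $m_0\le m<n$, then $\gamma I\subseteq I^{n+1}\subseteq I^{m+2}$, so $\gamma\in I^{m+1}$. Repeating this step gives $\gamma\in I^n$.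

For $n\le2$ we have $\widetilde{I^{n-2}}=R$, so $\omega_n(\widetilde F)=0$. Let $n\ge3$ and $\gamma J\subseteq\widetilde{I^{n-1}}$. For $q\gg0$ we get $\gamma I^{q+1}=\gamma JI^q\subseteq I^{n-1+q}=I^{(n-2)+(q+1)}$, so $\gamma\in\widetilde{I^{n-2}}$.
\end{proof}

Write $v_n,\omega_n$ for the numbers of the $I$-adic filtration and $\tilde v_n=v_n(\widetilde F)$. Lemmas~\ref{lem:euler} and~\ref{lem:RR} give, for all $N\gg0$,
\begin{equation}\label{eq:compare}
\sum_{n=1}^N\omega_n=\sum_{n\ge1}v_n-\sum_{n\ge1}\tilde v_n .
\end{equation}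
So Proposition~\ref{prop:rossi} follows once we show $\sum v_n\le\sum\tilde v_n$.

To bound $\sum\tilde v_n$ from below, split $\tilde v_n$ along $J\widetilde{I^{n-1}}\subseteq I^n+J\widetilde{I^{n-1}}\subseteq\widetilde{I^n}$. Put
\[
\nu_n=\ell\Big(\frac{\widetilde{I^n}}{I^n+J\widetilde{I^{n-1}}}\Big),\qquad\nu=\sum_{n\ge1}\nu_n,\qquad s=\min\{n\ge1:\ I^{n+1}\subseteq J\widetilde{I^n}\}.
\]
The sum $\nu$ is finite by Lemma~\ref{lem:RR}, and $s$ exists because $I^{n+1}=JI^n$ for $n\gg0$. We have $\tilde v_1=\ell(\widetilde I/J)=\ell(I/J)+\nu_1$. For $n\ge2$ we have $\tilde v_n\ge\nu_n$, and $\tilde v_n\ge\nu_n+1$ when $I^n\not\subseteq J\widetilde{I^{n-1}}$, which is the case for $2\le n\le s$ by the minimality of $s$. Hence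
\begin{equation}\label{eq:lower}
\sum_{n\ge1}\tilde v_n\ \ge\ \ell(I/J)+\nu+s-1 .
\end{equation}

\subsection*{The powers of $I$}
The matching upper bound for $\sum v_n$ has two parts: each $v_n$ with $n\ge2$ is at most one, and $v_n$ vanishes for $n>\nu+s$.

\begin{lemma}\label{lem:powers}
If $\ell(I^2/IJ)\le1$, there are $\alpha,\beta\in I$ such that $I^{n+1}=JI^n+(\alpha^n\beta)$ and $\mathfrak m\,\alpha^n\beta\subseteq JI^n$ for all $n\ge1$. In particular $v_n\le1$ for $n\ge2$.
\end{lemma}

\begin{proof}
If $I^2=JI$ take $\alpha=\beta=0$. Otherwise some product $\alpha\beta$ of elements of $I$ is not in $JI$, and $I^2/JI\cong k$ gives both claims for $n=1$. If the first claim holds for $n$, then $I^{n+2}=JI^{n+1}+\alpha^n\beta I$, and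
\[
\alpha^n\beta I\subseteq\alpha^nI^2=\alpha^n\big(JI+(\alpha\beta)\big)\subseteq JI^{n+1}+(\alpha^{n+1}\beta).
\]
The second claim follows from $\mathfrak m\,\alpha^n\beta\subseteq\alpha^{n-1}JI\subseteq JI^n$.
\end{proof}

So $I^{n+1}=JI^n$ as soon as the single element $\alpha^n\beta$ lies in $JI^n$. The definition of $s$ gives only $\alpha^s\beta\in J\widetilde{I^s}$. To pass from $\widetilde{I^s}$ back to a power of $I$ we need a multiplier that agrees with a power $\alpha^g$ up to terms involving $J$ and sends $\widetilde{I^s}$ into $I^{s+g}$, with $g$ under control. The determinant trick provides one with $g\le\nu$.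

\begin{lemma}\label{lem:det}
Let $\alpha\in I$. There are an integer $g$ with $0\le g\le\nu$ and elements $j_q\in J^q$ $(1\le q\le g)$ such that $\sigma=\alpha^g+j_1\alpha^{g-1}+\dots+j_g$ satisfies $\sigma\,\widetilde{I^n}\subseteq I^{n+g}$ for all $n\ge1$.
\end{lemma}

\begin{proof}
Let $Q=\bigoplus_{n\ge1}Q_n$ with $Q_n=\widetilde{I^n}/I^n$. This is a graded module over the Rees algebra $R[IT]=\bigoplus_mI^mT^m\subseteq R[T]$, where $\gamma T^m$ maps $Q_n$ to $Q_{n+m}$ by multiplication by $\gamma$. If $Q=0$ take $g=0$ and $\sigma=1$. Otherwise consider $Q$ over the subring $R[JT]$. The $R$-module $Q_n/(JT)Q_{n-1}$ is $\widetilde{I^n}/(I^n+J\widetilde{I^{n-1}})$; for $n=1$ both are $\widetilde I/I$. It has length $\nu_n$, so it is generated by the images of at most $\nu_n$ elements of $Q_n$. By induction on the degree, these elements, taken for all $n$, generate $Q$ over $R[JT]$. Call them $\kappa_1,\dots,\kappa_g$, with degrees $d_1,\dots,d_g$; then $g\le\nu$. Comparing degrees, we can write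
\[
\alpha T\cdot\kappa_i=\sum_{j=1}^gc_{ij}T^{d_i+1-d_j}\kappa_j,\qquad c_{ij}\in J^{d_i+1-d_j},
\]
with $c_{ij}=0$ if $d_i+1-d_j<0$. Let $B$ be the matrix with entries $c_{ij}T^{d_i+1-d_j}$. Multiplying by the adjugate of $\alpha T\cdot\mathrm{Id}-B$ shows that its determinant annihilates every $\kappa_j$, hence $Q$. The determinant is $\sum_{q=0}^g(-1)^q(\alpha T)^{g-q}B_q$, where $B_q$ is the sum of the principal $q\times q$ minors of $B$. Some $c_{ij}$ may be units, namely when $d_j=d_i+1$, but this does no harm: for a set $S$ of $q$ indices and a permutation $\pi$ of $S$ we have $\sum_{i\in S}(d_i+1-d_{\pi(i)})=q$, so every nonzero term of a principal $q\times q$ minor lies in $J^qT^q$. Thus the determinant is $\sigma T^g$ with $\sigma$ of the stated form, and $\sigma T^gQ_n=0$ means $\sigma\widetilde{I^n}\subseteq I^{n+g}$.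
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:rossi}]
Take $\alpha,\beta$ from Lemma~\ref{lem:powers} and $g,\sigma$ from Lemma~\ref{lem:det}. Since $\alpha^s\beta\in I^{s+1}\subseteq J\widetilde{I^s}$, we have $\sigma\alpha^s\beta\in JI^{s+g}$. For $1\le q\le g$ the term $j_q\alpha^{s+g-q}\beta$ lies in $J^qI^{s+g-q+1}\subseteq JI^{s+g}$. Hence $\alpha^{s+g}\beta\in JI^{s+g}$, and $I^{s+g+1}=JI^{s+g}$ by Lemma~\ref{lem:powers}. So $v_n=0$ for $n\ge s+g+1$. With $v_1=\ell(I/J)$ and $v_n\le1$ for $2\le n\le s+g$ we obtain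
\[
\sum_{n\ge1}v_n\le\ell(I/J)+s+g-1\le\ell(I/J)+\nu+s-1\le\sum_{n\ge1}\tilde v_n,
\]
where the last inequality is \eqref{eq:lower}. By \eqref{eq:compare}, $\sum_{n=1}^N\omega_n\le0$ for all $N\gg0$, so every $\omega_n$ vanishes, and $\operatorname{depth}G\ge1$ by \eqref{eq:colon}.
\end{proof}

This completes the proof of Theorem~\ref{thm:B}.

\begin{remark}
The example of Section~\ref{sec:plane} shows where the argument breaks down when $\ell(I^2/IJ)=2$. There $I^n=\mathfrak m^{4n}$ for $n\ge2$, and $\mathfrak m^{m+q}:\mathfrak m^q=\mathfrak m^m$ because $\operatorname{gr}_{\mathfrak m}(R)$ is a polynomial ring; so $\widetilde{I^n}=\mathfrak m^{4n}$ for all $n\ge1$. The only monomial of $\mathfrak n^4\setminus I$ is $h$, and $J\mathfrak m^{4n-4}=\mathfrak m^{4n}$ for $n\ge2$. Hence $\nu=\nu_1=1$, $s=1$ and $\sum\tilde v_n=\ell(I/J)+1$. The numbers $v_n$ do vanish for $n>\nu+s=2$, but $v_2=2$, so $\sum v_n=\ell(I/J)+2$. By \eqref{eq:compare} the sum of the $\omega_n$ is $1$, and it comes from the class of $h$ in $H_2(C(3))$.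
\end{remark}

\begin{thebibliography}{9}

\bibitem{Handout}
\emph{Bigraded structures and the depth of Blow-up algebras},
\texttt{http://www.econ.upf.edu/\textasciitilde gcolome/BcnGoa\_handout.pdf}

\bibitem{BH}
Bruns and Herzog, \emph{Cohen--Macaulay Rings}.

\bibitem{LS}
Lipman and Sathaye, Michigan Math. J. \textbf{28} (1981).

\end{thebibliography}
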